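\title{$L^1$ and $L^\infty$ estimates for $\bar\partial$ on convex domains in $\mathbb{C}^2$}

\begin{abstract}
We prove that on every bounded convex domain in $\mathbb{C}^2$ with smooth boundary the equation $\bar\partial u=f$ can be solved with $L^1$ estimates and with $L^\infty$ estimates. The $L^1$ estimate holds on every bounded convex domain, with no regularity of the boundary, and comes from a weighted integral formula without boundary term. The $L^\infty$ estimate needs a $C^3$ boundary. It comes from splitting Henkin's boundary kernel into a Poisson-type part and a part that Stokes' theorem moves into the domain. We also solve $\bar\partial u=f$ in $C(\bar D)$ for data in $C(\bar D)$, and we give a smoothly bounded convex domain on which no gain of integrability is possible.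
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $D\subset\mathbb{C}^2$ be a bounded convex domain, with boundary $bD$. For a $(0,1)$-form $f=f_1\,d\bar z_1+f_2\,d\bar z_2$ with measurable coefficients and $1\le p\le\infty$ we write $f\in L^p_{0,1}(D)$ if $f_1,f_2\in L^p(D)$ with respect to Lebesgue measure $dV$, and we put $\|f\|_{L^p_{0,1}(D)}=\|f_1\|_{L^p(D)}+\|f_2\|_{L^p(D)}$; for $p=\infty$ this norm is abbreviated to $\|f\|_\infty$. The equation $\bar\partial u=f$ means $\partial u/\partial\bar z_k=f_k$ for $k=1,2$. It can be solved only if $f$ is \emph{$\bar\partial$-closed}, that is, $\partial f_1/\partial\bar z_2=\partial f_2/\partial\bar z_1$. Both conditions are understood in the sense of distributions. We say that \emph{there are $L^p$ estimates for $\bar\partial$ on $D$} if there is a constant $C<\infty$, depending on $D$ and $p$, such that for every $\bar\partial$-closed $f\in L^p_{0,1}(D)$ there is $u\in L^p(D)$ with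
\[
\bar\partial u=f,\qquad \|u\|_{L^p(D)}\le C\|f\|_{L^p_{0,1}(D)} .
\]

In one variable the question is easy. On a plane domain $\Omega$ of diameter $R$ the Cauchy transform $u(z)=\frac1\pi\int_\Omega f(\zeta)(z-\zeta)^{-1}d\lambda(\zeta)$, with $\lambda$ the area measure, solves $\partial u/\partial\bar z=f$, and the modulus of its kernel has integral at most $2R$ in each variable separately; this gives $L^1$ and $L^\infty$ estimates. In $\mathbb{C}^2$ the kernel that replaces $(z-\zeta)^{-1}$, the Bochner--Martinelli kernel, has size $|\zeta-z|^{-3}$ and is just as integrable, but it is not holomorphic in $z$. It must be corrected by a term that involves the boundary, and the whole difficulty is in this term.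

Let $BMO(D)$ be the space of $u\in L^1(D)$ with
\[
\sup_B\frac1{|B\cap D|}\int_{B\cap D}|u-u_{B\cap D}|\,dV<\infty ,
\]
where $B$ runs over the Euclidean balls centered in $D$, $|\cdot|$ is Lebesgue measure and $u_{B\cap D}$ is the mean of $u$ over $B\cap D$. The following is known (Polking; Range). If $D\subset\subset\mathbb{C}^2$ is convex with smooth boundary, there are integral solution operators $\widehat T_D$ and $T_D$ for $\bar\partial$ on $D$ such that
\begin{itemize}
\item[(a)] $\widehat T_D$ is bounded from $L^p_{0,1}(D)$ to $L^p(D)$ for $1<p<\infty$;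
\item[(b)] $T_D$ is bounded from $L^\infty_{0,1}(D)$ to $BMO(D)$.
\end{itemize}
Problem 4 of \cite{problem} asks about the two endpoints: \emph{are there $L^1$ and $L^\infty$ estimates for $\bar\partial$ on convex domains in $\mathbb{C}^2$?}

The pair (a), (b) has the pattern of a singular integral such as the Hilbert transform on the line, which is bounded on $L^p$ for $1<p<\infty$ and from $L^\infty$ to $BMO$, but on neither $L^1$ nor $L^\infty$. A kernel of this type does appear near a flat piece of the boundary (Section~\ref{sec:flat}), so one might guess that the answer is no. But the problem leaves two freedoms: $u$ may be changed by any holomorphic function, and only $\bar\partial$-closed $f$ are admitted. Using both, we show that the answer is yes at both endpoints.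

\subsection{Results}

\begin{theorem}[$L^1$ estimates]\label{thm:L1}
Let $D\subset\mathbb{C}^2$ be any bounded convex domain; no regularity of the boundary is assumed. There is a linear integral operator $T$, bounded from $L^1_{0,1}(D)$ to $L^1(D)$, with norm bounded in terms of the diameter and the inradius of $D$ only, such that $\bar\partial Tf=f$ for every $\bar\partial$-closed $f\in L^1_{0,1}(D)$.
\end{theorem}

\begin{theorem}[$L^\infty$ estimates]\label{thm:Linf}
Let $D\subset\subset\mathbb{C}^2$ be convex with $C^3$ boundary. There is $C<\infty$ such that for every $\bar\partial$-closed $f\in L^\infty_{0,1}(D)$ there is $u\in L^\infty(D)$ with $\bar\partial u=f$ and $\|u\|_\infty\le C\|f\|_\infty$.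
\end{theorem}

Together with (a), these theorems show that on every smoothly bounded convex $D\subset\subset\mathbb{C}^2$ there are $L^p$ estimates for all $1\le p\le\infty$. Our proofs use neither (a) nor (b). There are two complements.

\begin{theorem}[continuous data]\label{thm:cont}
In Theorem~\ref{thm:Linf}, if moreover $f$ has coefficients in $C(\bar D)$, then $u$ can be chosen in $C(\bar D)$ with $\|u\|_\infty\le C'\|f\|_\infty$, where $C'$ depends only on $D$.
\end{theorem}

\begin{proposition}[no gain]\label{prop:nogain}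
There is a smoothly bounded convex $D\subset\subset\mathbb{C}^2$ such that
\begin{itemize}
\item[(i)] for all $1\le p<r\le\infty$ some $\bar\partial$-closed $f\in L^p_{0,1}(D)$ has no solution $u\in L^r(D)$ of $\bar\partial u=f$;
\item[(ii)] some bounded smooth $\bar\partial$-closed $f$ on $D$ has no solution in $C(\bar D)$.
\end{itemize}
\end{proposition}

The Cauchy transform has room to spare: it maps $L^1(\Omega)$ to $L^r(\Omega)$ for every $r<2$, since $|\zeta|^{-r}$ is locally integrable in the plane. Part (i) says that in $\mathbb{C}^2$ there is no such room; this is why the estimates below turn on the presence or absence of a single logarithm. Part (ii) says that the continuity of $f$ up to the boundary cannot be dropped from Theorem~\ref{thm:cont}.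

Section~\ref{sec:tools} collects the tools and Section~\ref{sec:L1} proves Theorem~\ref{thm:L1}. Section~\ref{sec:split} reduces Theorem~\ref{thm:Linf} to three integrals, Section~\ref{sec:geom} describes the set where their integrands are large, and Section~\ref{sec:three} bounds them. The complements are proved in Section~\ref{sec:compl}. In both main proofs the idea is first shown on the half-space $\{\operatorname{Re}\zeta_2<0\}$, which is how the domain of Proposition~\ref{prop:nogain} looks near the origin, up to the reflection $\zeta_2\mapsto-\zeta_2$.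

\section{The Bochner--Martinelli kernel and other tools}\label{sec:tools}

\subsection{Notation}
In kernels, $z$ is the point at which the solution is evaluated, $\zeta$ is the variable of integration, $v=\zeta-z$, and $d$, $\bar\partial$ act on $\zeta$; thus $\bar\partial v_j=0$ and $\bar\partial\bar v_j=d\bar\zeta_j$. For $a,b\in\mathbb{C}^2$ let
\[
\langle a,b\rangle=a_1b_1+a_2b_2,\qquad \det(a,b)=a_1b_2-a_2b_1 ;
\]
both are bilinear, and we also use them for vectors whose entries are forms, with wedge products. The real inner product on $\mathbb{C}^2=\mathbb{R}^4$ is $a\cdot b=\operatorname{Re}\langle a,\bar b\rangle$. We write $\zeta_j=x_j+iy_j$ and $d\zeta=d\zeta_1\wedge d\zeta_2$, orient $\mathbb{C}^2$ by $dV=dx_1\wedge dy_1\wedge dx_2\wedge dy_2$, and orient boundaries as in Stokes' theorem. The pointwise size $|\cdot|$ of a form is the Euclidean norm of its coefficients. For every form $\vartheta$ of type $(0,k)$ we have $d(\vartheta\wedge d\zeta)=\bar\partial\vartheta\wedge d\zeta$, because $d\zeta_j\wedge d\zeta=0$. For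 $\zeta\ne z$ let
\[
b=\frac{\bar v}{|v|^2},\qquad v^\perp=(-v_2,v_1),\qquad w=\det(b,\bar\partial b)=\frac{\bar v_1\,d\bar\zeta_2-\bar v_2\,d\bar\zeta_1}{|v|^4},\qquad \omega=w\wedge d\zeta .
\]
Then $\langle b,v\rangle=1$ and $|\omega|\le C|v|^{-3}$. The form $\omega$ is the Bochner--Martinelli kernel.

\subsection{Algebra in the basis $b,v^\perp$}
All identities between kernels come from expanding vectors in this basis.

\begin{lemma}\label{lem:algebra}
For $\zeta\neq z$ the following hold.
\begin{itemize}
\item[(i)] Every vector $x$, possibly form-valued, satisfies $x=\langle x,v\rangle\,b+\det(b,x)\,v^\perp$.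
\item[(ii)] $\bar\partial b=w\,v^\perp$, $\bar\partial w=0$ and $d\omega=0$.
\item[(iii)] If $s$ is a $C^1$ vector function of $\zeta$ with $\langle s,v\rangle=1$, and $A=\det(s,b)$, then $\det(s,\bar\partial s)=w-\bar\partial A$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $\det(b,v^\perp)=\langle b,v\rangle=1$, the two vectors form a basis. If $x=\mu_1b+\mu_2v^\perp$, then $\langle x,v\rangle=\mu_1$ because $\langle v^\perp,v\rangle=0$, and $\det(b,x)=\mu_2$.

(ii) We have $\langle\bar\partial b,v\rangle=\bar\partial\langle b,v\rangle=0$, so (i) gives $\bar\partial b=w\,v^\perp$. Hence $\bar\partial w=2\,\bar\partial b_1\wedge\bar\partial b_2=-2v_1v_2\,w\wedge w=0$, and $d\omega=\bar\partial w\wedge d\zeta=0$.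

(iii) By (i), $s=b-Av^\perp$, so $\bar\partial s=\bar\partial b-\bar\partial A\,v^\perp=(w-\bar\partial A)\,v^\perp$ by (ii). Since $\det(s,v^\perp)=\langle s,v\rangle=1$, the claim follows.
\end{proof}

\begin{lemma}[Bochner--Martinelli formula]\label{lem:BM}
Let $\kappa=4\pi^2$. If $\Omega\subset\mathbb{C}^2$ is a bounded domain with $C^1$ boundary, $g\in C^1(\bar\Omega)$ and $z\in\Omega$, then
\[
\kappa\,g(z)=\int_{b\Omega}g\,\omega-\int_\Omega\bar\partial g\wedge\omega .
\]
If $g\in C^1_c(\Omega)$, the formula holds without the boundary term for every open set $\Omega$.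
\end{lemma}

\begin{proof}
On $|v|=\varepsilon$ we have $\omega=\varepsilon^{-4}(\bar v_1\,d\bar\zeta_2-\bar v_2\,d\bar\zeta_1)\wedge d\zeta$. Since $d\bar\zeta_j\wedge d\zeta_j=2i\,dx_j\wedge dy_j$, we have $d\bar\zeta_1\wedge d\bar\zeta_2\wedge d\zeta=4\,dV$, and Stokes' theorem on the ball, whose volume is $\pi^2\varepsilon^4/2$, gives $\int_{|v|=\varepsilon}\omega=\varepsilon^{-4}\cdot2\cdot4\cdot\pi^2\varepsilon^4/2=\kappa$. Now apply Stokes' theorem to $g\omega$ on $\Omega\setminus B(z,\varepsilon)$, where $d(g\omega)=\bar\partial g\wedge\omega$. As $\varepsilon\to0$, the integral of $g\omega$ over $|v|=\varepsilon$ tends to $\kappa g(z)$, because $\int_{|v|=\varepsilon}|\omega|\,d\sigma$ is bounded, and the volume integral converges because $|v|^{-3}$ is integrable in $\mathbb{R}^4$ near $0$.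
\end{proof}

\subsection{Reduction to smooth data}
We use two textbook facts. First, convex domains are pseudoconvex, and on a pseudoconvex domain $\bar\partial u=g$ has a $C^\infty$ solution for every $C^\infty$ $\bar\partial$-closed $g$ \cite[Cor.~4.2.6]{hormander}. Second, a distribution $F$ with $\bar\partial F=0$ is a holomorphic function: it is harmonic, so smooth by Weyl's lemma. The first fact carries no estimate. It supplies \emph{some} solution $u_0$, from which an integral formula then subtracts a holomorphic function.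

Let $D$ be bounded and convex and, after a translation, $0\in D$. Put $D_t=t^{-1}D$. Since $t\bar D\subset D$ for $0<t<1$, we have $\bar D\subset D_t$ and $\bar D_t\subset D_r$ for $0<r<t<1$. Fix $\chi\in C_c^\infty(B(0,1))$ with $\chi\ge0$ and $\int\chi\,dV=1$. For $f\in L^1_{0,1}(D)$, $0<r<t<1$ and $0<\varepsilon<\operatorname{dist}(D_t,bD_r)$ let $f^{r,\varepsilon}$ be the form on $D_t$ with coefficients
\begin{equation}\label{eq:moll}
f^{r,\varepsilon}_k(x)=\int r f_k\big(r(x-\varepsilon y)\big)\chi(y)\,dV(y).
\end{equation}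

\begin{lemma}\label{lem:approx}
Let $f\in L^1_{0,1}(D)$ be $\bar\partial$-closed. Then $f^{r,\varepsilon}$ is smooth and $\bar\partial$-closed on $D_t$, it equals $\bar\partial u_0$ for some $u_0\in C^\infty(D_t)$, and $f^{r,\varepsilon}\to f$ in $L^1_{0,1}(D)$ as $r\to1$, $\varepsilon\to0$. If $f$ is bounded, then $\|f^{r,\varepsilon}\|_{L^\infty_{0,1}(D_t)}\le\|f\|_\infty$.
\end{lemma}

\begin{proof}
The form with coefficients $rf_k(rx)$ is the pullback of $f$ under $x\mapsto rx$ and is $\bar\partial$-closed on $D_r$; \eqref{eq:moll} is its convolution with $\chi_\varepsilon=\varepsilon^{-4}\chi(\cdot/\varepsilon)$, and convolution commutes with $\bar\partial$ on $D_t$. The solution $u_0$ exists by the first fact above. With $\tilde f$ the extension of $f$ by zero, $\|f^{r,\varepsilon}-f\|_{L^1_{0,1}(D)}$ is at most the sum of the $L^1(\mathbb{C}^2)$ norms of $r\tilde f(r\,\cdot)-\tilde f$ and $\tilde f*\chi_\varepsilon-\tilde f$, and both tend to $0$. The last claim is read off from \eqref{eq:moll}.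
\end{proof}

\subsection{The gradient of a nonnegative function}
A nonnegative function with bounded second derivatives is nearly critical where it is small. Convexity will enter the proof of Theorem~\ref{thm:Linf} largely through this fact.

\begin{lemma}\label{lem:grad}
Let $g\ge0$ be $C^2$ on a closed ball $\bar B(x,1)\subset\mathbb{R}^k$, with $|\nabla g|\le M$ and $\|D^2g\|\le M$ there, $M>0$. Then $|\nabla g(x)|^2\le2Mg(x)$.
\end{lemma}

\begin{proof}
Let $\nabla g(x)\ne0$ and $e=\nabla g(x)/|\nabla g(x)|$. For $0\le s\le1$, Taylor's formula gives $0\le g(x-se)\le g(x)-s|\nabla g(x)|+Ms^2/2$. Take $s=|\nabla g(x)|/M\le1$.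
\end{proof}

\section{$L^1$ estimates: a formula without boundary integral}\label{sec:L1}

A form in $L^1$ has no boundary values, so we want a formula in which no boundary integral occurs. The plan is to apply Lemma~\ref{lem:BM} not to a solution $u_0$ but to $u_0\alpha^{-k}$, where the weight $\alpha(\zeta,z)$ is holomorphic in $z$, equals $1$ at $\zeta=z$, and tends to infinity as $\zeta\to bD$. The price is a term $u_0\,\bar\partial\alpha^{-k}\wedge\omega$. For weights of the form $\alpha=1+\langle q(\zeta),v\rangle$ this term is the sum of an exact form, which an integration by parts converts into a term in $f$, and a form holomorphic in $z$, which may be discarded.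

\begin{lemma}\label{lem:weightalg}
Let $q$ be a smooth $\mathbb{C}^2$-valued function of $\zeta$, $\alpha=1+\langle q,v\rangle$ and $\beta=\det(b,\bar\partial q)$. Where $\alpha\ne0$ and $\zeta\neq z$, for every integer $k\ge1$,
\[
\bar\partial\alpha^{-k}\wedge w=-k\,\bar\partial\big(\alpha^{-k-1}\beta\big)-k(k+1)\,\alpha^{-k-2}\,\bar\partial q_1\wedge\bar\partial q_2 .
\]
Moreover $\bar\partial\beta=\bar\partial\alpha\wedge w$.
\end{lemma}

\begin{proof}
Since $\langle\bar\partial q,v\rangle=\bar\partial\alpha$, Lemma~\ref{lem:algebra}(i) gives $\bar\partial q=\bar\partial\alpha\,b+\beta\,v^\perp$. With $\bar\partial b=w\,v^\perp$, $\det(v^\perp,b)=-1$ and $\det(v^\perp,v^\perp)=0$ we get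
\begin{gather*}
\bar\partial\beta=\det(\bar\partial b,\bar\partial q)=-w\wedge\bar\partial\alpha=\bar\partial\alpha\wedge w,\\
\bar\partial q_1\wedge\bar\partial q_2=(b_1\bar\partial\alpha-v_2\beta)\wedge(b_2\bar\partial\alpha+v_1\beta)=\langle b,v\rangle\,\bar\partial\alpha\wedge\beta=\bar\partial\alpha\wedge\beta .
\end{gather*}
Hence $\bar\partial\alpha^{-k}\wedge w=-k\alpha^{-k-1}\bar\partial\beta$ and $\alpha^{-k-1}\bar\partial\beta=\bar\partial(\alpha^{-k-1}\beta)+(k+1)\alpha^{-k-2}\bar\partial\alpha\wedge\beta$.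
\end{proof}

\subsection{The half-space, and the choice of the exponent}\label{sec:halfL1}
The lemma predicts the solution kernel $\alpha^{-k}\omega+k\alpha^{-k-1}\beta\wedge d\zeta$. Let us test it on $\{x_2<0\}$, where the distance to the boundary is $\ell=|x_2|$. Take $q=(0,1/(2\ell))$. Then
\[
\alpha=\frac{W}{2\ell},\qquad W=2\ell+v_2=-\bar\zeta_2-z_2,\qquad \operatorname{Re}W=\ell+|\operatorname{Re}z_2| ,
\]
so $\operatorname{Re}\alpha\ge\frac12$ and $\alpha\to\infty$ as $\zeta$ tends to the boundary. From $q_2=-1/(\zeta_2+\bar\zeta_2)$ we get $\beta=\bar v_1\,d\bar\zeta_2/(4\ell^2|v|^2)$, hence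
\begin{equation}\label{eq:modelkernel}
|\alpha^{-k-1}\beta|=2^{k-1}\frac{\ell^{k-1}}{|W|^{k+1}}\,\frac{|v_1|}{|v|^2}\le 2^{k-1}\frac{\ell^{k-1}}{|W|^{k+1}}\,\frac1{|v_1|}.
\end{equation}
By Fubini's theorem an $L^1$ estimate follows if the integral of the kernel in $z$, over a bounded set, is bounded uniformly in $\zeta$. The factor $|v_1|^{-1}$ is locally integrable in $z_1$, and in $z_2$ we have $\int_{|W|\ge\ell}\ell^{k-1}|W|^{-k-1}d\lambda(W)=2\pi/(k-1)$ for $k>1$. For $k=1$ the integral over $\ell\le|W|\le1$ is $2\pi\log(1/\ell)$. So we take $k=2$.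

\subsection{The weight on a convex domain}
In the model, $q$ is the conjugate of the outer normal divided by twice the distance to the boundary. On a general convex domain neither the normal nor the distance is smooth. But the estimate above uses only $|\bar\partial q|\le C\ell^{-2}$, so we may average the normal at the scale of the distance to the boundary: a derivative of size $1/\ell$ costs nothing. Let $\delta(\zeta)=\operatorname{dist}(\zeta,bD)$, let $R_0$ be the diameter and $r_0$ the inradius of $D$, and let $B(x^*,r_0)\subset D$. In this section $C_0,C_1,C$ are absolute constants.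

\begin{lemma}\label{lem:weight}
There are smooth functions $\ell:D\to(0,\infty)$ and $n:D\to\mathbb{C}^2$ such that, for $\zeta,z\in D$,
\begin{itemize}
\item[(i)] $\delta\le\ell\le C_0\delta$, $|\nabla\ell|\le C_0$, $|n|\le1$, $|\bar\partial n|\le C_0/\ell$;
\item[(ii)] $\operatorname{Re}\langle n(\zeta),\zeta-z\rangle\ge\delta(z)-C_1\delta(\zeta)$;
\item[(iii)] $|n(\zeta)|\ge r_0/(2R_0)$ if $\delta(\zeta)\le r_0/(2C_1)$.
\end{itemize}
\end{lemma}

\begin{proof}
Whitney's decomposition \cite[Ch.~VI, \S1]{stein} provides cubes $Q_j$ with centers $x_j$ and a smooth, locally finite partition of unity $\varphi_j\ge0$ on $D$, with $\varphi_j$ supported in a slightly enlarged cube $Q_j^*$, such that each point lies in at most $C$ of the $Q_j^*$, the ratio of $\delta$ to $\operatorname{diam}Q_j$ on $Q_j^*$ lies between $1/C$ and $C$, and $|\nabla\varphi_j|\le C/\operatorname{diam}Q_j$. Put $\ell=C\sum_j\operatorname{diam}(Q_j)\varphi_j$ with this $C$. At $\zeta$ this is an average of numbers between $\delta(\zeta)$ and $C^2\delta(\zeta)$,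 and its gradient is a sum of at most $C$ terms of size at most $C^2$.

Let $y_j\in bD$ be nearest to $x_j$. A supporting hyperplane at $y_j$ gives a unit vector $\nu_j$ with $(z-y_j)\cdot\nu_j<0$ for all $z\in D$; this is where convexity is used. Applying this to the points $z+t\nu_j\in D$, $0\le t<\delta(z)$, we get $(y_j-z)\cdot\nu_j\ge\delta(z)$. Put $n=\sum_j\varphi_j\bar\nu_j$. Then $|n|\le1$, and $|\bar\partial n|$ is a sum of at most $C$ terms bounded by a constant times $1/\ell$, which completes (i). For $\zeta\in Q_j^*$ both $|\zeta-x_j|$ and $|x_j-y_j|=\delta(x_j)$ are bounded by a constant times $\operatorname{diam}Q_j$, so $|\zeta-y_j|\le C_1\delta(\zeta)$ and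
\[
\operatorname{Re}\langle\bar\nu_j,\zeta-z\rangle=(\zeta-y_j)\cdot\nu_j+(y_j-z)\cdot\nu_j\ge-C_1\delta(\zeta)+\delta(z).
\]
Multiplying by $\varphi_j(\zeta)$ and summing gives (ii). Taking $z=x^*$ in (ii) gives $|n(\zeta)|R_0\ge r_0-C_1\delta(\zeta)$, which implies (iii): the normals that are averaged near the boundary cannot cancel.
\end{proof}

Put $L=2C_1$, $q=n/(L\ell)$, $W=L\ell+\langle n,v\rangle$, so that $\alpha=1+\langle q,v\rangle=W/(L\ell)$. By (i) and (ii),
\begin{equation}\label{eq:W}
\operatorname{Re}W\ge C_1\ell(\zeta)+\delta(z)\qquad(\zeta,z\in D).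
\end{equation}
Consequently $\alpha$ is affine holomorphic in $z$, and
\begin{equation}\label{eq:alpha}
\operatorname{Re}\alpha\ge\tfrac12,\qquad |\alpha|^{-1}\le\frac{L\ell(\zeta)}{\delta(z)},\qquad |\bar\partial q|\le C\ell^{-2},\qquad |\beta|\le C\ell^{-2}|v|^{-1}.
\end{equation}
Define
\[
Tf(z)=-\frac1\kappa\int_Df\wedge\big(\alpha^{-2}\omega+2\alpha^{-3}\beta\wedge d\zeta\big).
\]

\begin{lemma}\label{lem:Tsolves}
If $f=\bar\partial u_0$ with $u_0$ smooth near $\bar D$, then $u_0-Tf$ is holomorphic in $D$.
\end{lemma}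

\begin{proof}
Since $bD$ may be rough, we cut off instead of integrating over it. Let $\theta\in C^\infty(\mathbb{R})$, $0\le\theta\le1$, vanish on $(-\infty,1]$ and equal $1$ on $[2,\infty)$, and let $\theta_\varepsilon=\theta(\ell/\varepsilon)$. It has compact support in $D$, because $\ell\ge\varepsilon$ forces $\delta\ge\varepsilon/C_0$. Further $|\bar\partial\theta_\varepsilon|\le C/\varepsilon$, and $\bar\partial\theta_\varepsilon$ is supported in $P_\varepsilon=\{\varepsilon\le\ell\le2\varepsilon\}\subset\{\delta\le2\varepsilon\}$, so $|P_\varepsilon|\to0$. Fix $z\in D$; let $C_z$ denote constants that may depend on $D,u_0,z$ and are locally bounded in $z$. Let $\varepsilon$ be so small that $\theta_\varepsilon(z)=1$ and $|v|\ge\delta(z)/2$ on $P_\varepsilon$. As $\alpha=1$ at $\zeta=z$, Lemma~\ref{lem:BM} for $\theta_\varepsilon u_0\alpha^{-2}\in C^1_c(D)$ and Lemma~\ref{lem:weightalg} with $k=2$ give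
\begin{align*}
\kappa u_0(z)={}&-\int\theta_\varepsilon\,f\wedge\alpha^{-2}\omega-\int u_0\alpha^{-2}\,\bar\partial\theta_\varepsilon\wedge\omega\\
&+2\int\theta_\varepsilon u_0\,\bar\partial(\alpha^{-3}\beta)\wedge d\zeta+6\int\theta_\varepsilon u_0\,\alpha^{-4}\,\bar\partial q_1\wedge\bar\partial q_2\wedge d\zeta .
\end{align*}
All integrals converge: near $z$ we have $\bar\partial\alpha=\langle\bar\partial q,v\rangle=O(|v|)$, $\beta=O(|v|^{-1})$ and $\bar\partial\beta=\bar\partial\alpha\wedge w=O(|v|^{-2})$.

By \eqref{eq:alpha} the integrand of the second term is at most $C_z\varepsilon^2\varepsilon^{-1}$, so this term tends to $0$. For the third, apply Stokes' theorem to $\theta_\varepsilon u_0\alpha^{-3}\beta\wedge d\zeta$ on $D\setminus B(z,\varepsilon')$. The integral over $|v|=\varepsilon'$ is $O(\varepsilon'^{-1}\varepsilon'^{3})$, so letting $\varepsilon'\to0$,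
\[
\int\theta_\varepsilon u_0\,\bar\partial(\alpha^{-3}\beta)\wedge d\zeta=-\int\theta_\varepsilon\,f\wedge\alpha^{-3}\beta\wedge d\zeta-\int u_0\,\bar\partial\theta_\varepsilon\wedge\alpha^{-3}\beta\wedge d\zeta .
\]
By \eqref{eq:alpha}, $|\alpha^{-3}\beta|\le C_z\ell^3\ell^{-2}|v|^{-1}=C_z\ell|v|^{-1}$, so the last integral is at most $C_z\varepsilon^{-1}\varepsilon|P_\varepsilon|\to0$. Finally $|\alpha^{-2}\omega|\le C|v|^{-3}$ and $|\alpha^{-4}\bar\partial q_1\wedge\bar\partial q_2|\le C_z\ell^4\ell^{-4}=C_z$. Dominated convergence as $\varepsilon\to0$ yields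
\[
\kappa u_0(z)=\kappa\,Tf(z)+6\int_Du_0\,\alpha^{-4}\,\bar\partial q_1\wedge\bar\partial q_2\wedge d\zeta .
\]
The last integrand is holomorphic in $z\in D$ and bounded locally uniformly in $z$, so the integral is holomorphic.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:L1}]
We bound the $z$-integral of the kernel of $T$ uniformly in $\zeta\in D$. First, $\int_D|\alpha^{-2}\omega|\,dV(z)\le C\int_{|v|\le R_0}|v|^{-3}dV\le CR_0$. For the second part, \eqref{eq:alpha} gives
\[
|\alpha^{-3}\beta|\le C\,\frac{\ell(\zeta)}{|W|^3\,|v|}.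
\]
If $\delta(\zeta)>r_0/(2C_1)$, then by \eqref{eq:W} this is at most $C\ell^{-2}|v|^{-1}\le Cr_0^{-2}|v|^{-1}$, with $z$-integral at most $CR_0^3/r_0^2$. Otherwise $|n|\ge r_0/(2R_0)$ at $\zeta$, and we are in the situation of the model. Let $v'=Uv$ with $U$ a unitary matrix whose second row is $n/|n|$, so that $W=L\ell+|n|v_2'$. Using $|v|\ge|v_1'|$, $|W|\ge C_1\ell$ and $d\lambda(v_2')=|n|^{-2}d\lambda(W)$,
\[
\int_D|\alpha^{-3}\beta|\,dV(z)\le C\int_{|v_1'|\le R_0}\frac{d\lambda(v_1')}{|v_1'|}\cdot\frac1{|n|^2}\int_{|W|\ge C_1\ell}\frac{\ell\,d\lambda(W)}{|W|^3}=C\cdot2\pi R_0\cdot\frac{2\pi}{C_1|n|^2}\le C\frac{R_0^3}{r_0^2}.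
\]
By Fubini's theorem $T$ is bounded from $L^1_{0,1}(D)$ to $L^1(D)$ with norm at most $C(R_0+R_0^3/r_0^2)$. Let $f\in L^1_{0,1}(D)$ be $\bar\partial$-closed and take $f^{(j)}\to f$ in $L^1_{0,1}(D)$ as in Lemma~\ref{lem:approx}. Then $\bar\partial Tf^{(j)}=f^{(j)}$ by Lemma~\ref{lem:Tsolves} and $Tf^{(j)}\to Tf$ in $L^1(D)$, so $\bar\partial Tf=f$.
\end{proof}

\begin{remark}
For $L^\infty$ one would need the integral of the kernel in $\zeta$, and this is not bounded. In \eqref{eq:modelkernel} with $k=2$, $z=(0,-t)$ and $\frac12\le|\zeta_1|\le1$, $|\zeta_2|\le1$, the kernel is comparable to $\ell|W|^{-3}$; integration in $y_2$ gives a quantity comparable to $\ell/(\ell+t)^2$, and integration in $\ell$ gives $\log(1/t)$. Theorem~\ref{thm:Linf} needs a cancellation.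
\end{remark}

\section{$L^\infty$ estimates: splitting Henkin's kernel}\label{sec:split}

From now on $D$ is convex with $C^3$ boundary, $0\in D$ and $R_0=\operatorname{diam}D$.

\subsection{A convex defining function}
The argument uses convexity at points inside and outside $D$, not only on $bD$, so we need a defining function that is convex everywhere.

\begin{lemma}\label{lem:rho}
There are a convex $C^3$ function $\rho$ on $\mathbb{C}^2$ and $N_0>0$ with $D=\{\rho<0\}$ and $|\nabla\rho|\ge N_0$ on $\{-\frac12\le\rho\le0\}$.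
\end{lemma}

\begin{proof}
Let $\mu(x)=\inf\{t>0:x\in tD\}$ be the Minkowski gauge; it is convex and positively homogeneous of degree one, and $D=\{\mu<1\}$. Let $B(0,\varepsilon)\subset D$, let $\rho_0$ be a $C^3$ defining function near $bD$, and let $\nu$ be the outer unit normal at $y\in bD$. Since $\varepsilon\nu\in\bar D$ lies below the tangent hyperplane, $\nu\cdot y\ge\varepsilon$. So $\partial_t\,\rho_0(x/t)\neq0$ at $t=\mu(x)$ for $x\ne0$, and $\mu$ is $C^3$ off $0$ by the implicit function theorem. Let $h\in C^\infty(\mathbb{R})$ be convex with $h=0$ on $(-\infty,\frac12]$, $h''>0$ on $(\frac12,\infty)$ and $h(1)=1$, and put $\rho=h\circ\mu-1$. It is convex, since $h$ is convex and nondecreasing; it is $C^3$, since it is constant near $0$; and $D=\{\rho<0\}$, since $h$ increases strictly on $[\frac12,\infty)$. On the compact set $\{-\frac12\le\rho\le0\}$ we have $\mu>\frac12$, so $x\cdot\nabla\rho(x)=h'(\mu)\mu>0$ by Euler's identity, and the continuous function $|\nabla\rho|$ has a positive minimum.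
\end{proof}

We fix $\rho$. Let $D^+$ be the compact set of points at distance at most $R_0+2$ from $\bar D$, and let $M\ge1$ bound the norms of the first, second and third differentials of $\rho$ on $D^+$. In Sections~\ref{sec:split}--\ref{sec:three}, $C$ and $c$ denote positive constants that depend only on $D$ and $\rho$, and in particular not on $z$. Let $d\rho_\zeta$ and $H_\zeta$ be the real differential and the real Hessian of $\rho$ at $\zeta$. By convexity $H_\zeta$ is positive semidefinite, so the Cauchy--Schwarz inequality $|H_\zeta(X,Y)|^2\le H_\zeta(X,X)H_\zeta(Y,Y)$ holds. Subscripts $j$, $\bar j$ on $\rho$ denote $\partial/\partial\zeta_j$, $\partial/\partial\bar\zeta_j$, and $\partial\rho=(\rho_1,\rho_2)$. For $z\in D$ and $\zeta\in\mathbb{C}^2$ put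
\[
\Phi=2\langle\partial\rho(\zeta),v\rangle,\qquad G=\operatorname{Im}\Phi,\qquad \gamma(\zeta)=\rho(z)-\rho(\zeta)+d\rho_\zeta(v).
\]
Since $d\rho_\zeta(X)=2\operatorname{Re}\langle\partial\rho,X\rangle$, we have $\operatorname{Re}\Phi=d\rho_\zeta(v)$ and $G=d\rho_\zeta(-iv)$. The number $\gamma(\zeta)$ is the height of the graph of $\rho$ at $z$ above its tangent plane at $\zeta$, so $\gamma\ge0$ by convexity. On $bD$ we get $\operatorname{Re}\Phi=\gamma+|\rho(z)|>0$.

\subsection{Henkin's boundary integral}
The function $\Phi$ is holomorphic in $z$ and has no zero for $\zeta\in bD$, $z\in D$. This allows us to replace the boundary term of Lemma~\ref{lem:BM} by a holomorphic one, up to an exact form.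

\begin{lemma}\label{lem:henkin}
Let $f=\bar\partial u_0$ with $u_0$ smooth near $\bar D$, and let $a=\rho_1\bar v_2-\rho_2\bar v_1$. The function $u$ defined on $D$ by
\begin{equation}\label{eq:henkin}
-\kappa u(z)=\int_{bD}\frac{2a}{\Phi|v|^2}\,f\wedge d\zeta+\int_Df\wedge\omega
\end{equation}
satisfies $\bar\partial u=f$.
\end{lemma}

\begin{proof}
For fixed $z$ the vector $s=2\,\partial\rho/\Phi$ is $C^2$ near $bD$, $\langle s,v\rangle=1$, and $A=\det(s,b)=2a/(\Phi|v|^2)$. Let $F(z)=\kappa^{-1}\int_{bD}u_0\det(s,\bar\partial s)\wedge d\zeta$. Since $\det(\partial\rho,\partial\rho)=0$, we have $\det(s,\bar\partial s)=4\Phi^{-2}\det(\partial\rho,\bar\partial(\partial\rho))$, which depends on $z$ only through $\Phi$; so $F$ is holomorphic in $D$. By Lemmas~\ref{lem:BM} and~\ref{lem:algebra}(iii),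
\[
\kappa(u_0-F)(z)=\int_{bD}u_0\,\bar\partial A\wedge d\zeta-\int_Df\wedge\omega .
\]
Stokes' theorem on the closed manifold $bD$ gives $0=\int_{bD}d(u_0A\,d\zeta)=\int_{bD}Af\wedge d\zeta+\int_{bD}u_0\,\bar\partial A\wedge d\zeta$. Hence $u=u_0-F$.
\end{proof}

\subsection{The half-space}\label{sec:flat}
The volume integral in \eqref{eq:henkin} is harmless. To see the boundary kernel at its worst, take $\rho=x_2$ and $z=(0,-t)$, $t>0$. Then $\partial\rho=(0,\frac12)$, $\Phi=v_2$, $a=-\bar v_1/2$, and on the boundary $\Phi=t+iG$ with $G=y_2$. Where $|v_1|$ is of order one, the kernel is a smooth bounded factor times $1/(t+iG)$, a Cauchy kernel in the variable $y_2$. Its modulus has integral of order $\log(1/t)$, and boundedness of the data alone does not remove the logarithm: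
\[
\int_{-1}^1\frac{\operatorname{sgn}G}{t+iG}\,dG=\int_0^1\frac{-2iG}{t^2+G^2}\,dG=-i\log(1+t^{-2}).
\]
So the condition $\bar\partial f=0$ has to be used. Write
\begin{equation}\label{eq:split}
\frac1\Phi=\frac{2\operatorname{Re}\Phi}{|\Phi|^2}-\frac1{\bar\Phi}.
\end{equation}
The first term is $2t/(t^2+G^2)$, a multiple of the Poisson kernel, with integral $2\pi$ for every $t$. The second term is as large as $1/\Phi$, but it has a better extension into the domain. The function $\Phi=\zeta_2+t$ is holomorphic in $\zeta$ and vanishes inside, on $\zeta_2=-t$. On the boundary $\bar\zeta_2=-\zeta_2$, so $\bar\Phi$ agrees there with $S=t-\zeta_2$, which is holomorphic in $\zeta$ and has real part $t+|x_2|>0$ in the half-space. When Stokes' theorem moves $\frac{a}{S|v|^2}f\wedge d\zeta$ inside, $\bar\partial$ falls neither on $f$ nor on $1/S$, only on $a/|v|^2$. The result is a volume kernel of size $|v|^{-2}|S|^{-1}$, and $|S|^{-1}$ is integrable in the \emph{two} variables $x_2,y_2$, uniformly in $t$.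

One could also extend $\Phi$ itself without zeros, for instance as $\Phi-2\rho=t-\bar\zeta_2$. But $\bar\partial$ of this function is $-d\bar\zeta_2$, which produces a kernel of size $|t-\bar\zeta_2|^{-2}$, and the integral of that in $x_2,y_2$ is again of order $\log(1/t)$. This is the reason for passing to $\bar\Phi$.

\subsection{The function $S$ and the three integrals}
In the model $S=\bar\Phi-2\rho(\zeta)$, and we take this as the definition in general:
\[
S=\bar\Phi-2\rho(\zeta).
\]
For $\zeta\in\bar D$ we have $\operatorname{Re}S=d\rho_\zeta(v)-2\rho(\zeta)$ and $\operatorname{Im}S=-G$, so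
\begin{equation}\label{eq:S}
\operatorname{Re}S=\gamma(\zeta)+|\rho(\zeta)|+|\rho(z)|>0,\qquad |S|\ge\tfrac12\big(|\rho(\zeta)|+|G|\big),\qquad |\Phi|\le|S|+2|\rho(\zeta)|\le3|S| .
\end{equation}
Since $\bar\Phi=2\sum_j\rho_{\bar j}\bar v_j$, we have $\bar\partial\bar\Phi=2\sum_{j,k}\rho_{\bar j\bar k}\bar v_j\,d\bar\zeta_k+2\bar\partial\rho$. The coefficient $2$ in $S$ cancels the last term:
\begin{equation}\label{eq:dbarS}
\bar\partial S=2\sum_{j,k}\rho_{\bar j\bar k}(\zeta)\,\bar v_j\,d\bar\zeta_k .
\end{equation}
For the ball with $\rho=|\zeta|^2-1$ this vanishes too, and $S=2(1-\langle\zeta,\bar z\rangle)$. In general $S$ is only almost $\bar\partial$-closed, in an averaged sense made precise by Lemma~\ref{lem:mean}.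

\begin{proposition}\label{prop:three}
Let $f$ and $u$ be as in Lemma~\ref{lem:henkin}. Then $|u(z)|\le C\|f\|_\infty(1+I_1+I_2+I_3)$ for $z\in D$, where, with $\sigma$ the surface measure,
\[
I_1=\int_{bD}\frac{\operatorname{Re}\Phi}{|\Phi|^2|v|}\,d\sigma,\qquad I_2=\int_D\frac{dV}{|v|^2|S|},\qquad I_3=\int_D\frac{|\bar\partial S|}{|v|\,|S|^2}\,dV .
\]
\end{proposition}

\begin{proof}
Fix $z$. On $bD$ we have $\bar\Phi=S$. The function $S$ is $C^2$ without zeros on $\bar D$ and $|a|\le C|v|$, so the form $\frac a{S|v|^2}f\wedge d\zeta$ is $C^1$ on $\bar D\setminus\{z\}$ and $O(|v|^{-1})$ at $z$; its integral over $|v|=\varepsilon$ is $O(\varepsilon^2)$. Insert \eqref{eq:split} into \eqref{eq:henkin} and apply Stokes' theorem on $D\setminus B(z,\varepsilon)$. Since $\bar\partial f=0$, letting $\varepsilon\to0$ gives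
\[
-\kappa u(z)=\int_{bD}\frac{4a\operatorname{Re}\Phi}{|\Phi|^2|v|^2}\,f\wedge d\zeta-2\int_D\Big[\frac{\bar\partial(a/|v|^2)}{S}-\frac{a\,\bar\partial S}{|v|^2S^2}\Big]\wedge f\wedge d\zeta+\int_Df\wedge\omega .
\]
Now use $|a|\le C|v|$, $|\bar\partial a|\le C$, hence $|\bar\partial(a/|v|^2)|\le C|v|^{-2}$, and $\int_D|v|^{-3}dV\le C$. As $f$ is continuous on $\bar D$, its coefficients are bounded by $\|f\|_\infty$ on $bD$ as well.
\end{proof}

\section{The set where $S$ is small}\label{sec:geom}

It remains to bound $I_1,I_2,I_3$ uniformly in $z$. The integrands are large on the sets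
\[
E_\tau=\{\zeta\in\bar D:|S|\le\tau\},\qquad 0<\tau\le\tau_0 ,
\]
where $\tau_0\le\frac12$ is a small constant, depending only on $D$ and $\rho$, that is fixed in this section. These sets need not shrink to a point as $\tau\to0$ and $z\to bD$: in the half-space $E_\tau$ is unrestricted in $\zeta_1$. In this section $z\in D$ is a point with $E_{\tau_0}\ne\emptyset$. Then $|\rho(z)|\le\frac12$ by \eqref{eq:S}, so $|\nabla\rho(z)|\ge N_0$. The quantities $|v|$, $\Phi=d\rho_\zeta(v)+i\,d\rho_\zeta(-iv)$, $S$, $|\bar\partial S|$ and the constants $M,N_0$ do not change under a unitary change of coordinates, so we may assume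
\[
\nabla\rho(z)=|\nabla\rho(z)|\,e_2 ,
\]
where $e_1,ie_1,e_2,ie_2$ is the real orthonormal basis with coordinates $x_1,y_1,x_2,y_2$.

\subsection{The normal barely turns}

\begin{lemma}\label{lem:turn}
Let $2\sqrt{M\tau_0}\le N_0/4$. For $\zeta\in E_{\tau_0}$,
\begin{gather}
|d\rho_\zeta(e_1)|,\ |d\rho_\zeta(ie_1)|,\ |d\rho_\zeta(ie_2)|\le C|S|^{1/2},\qquad d\rho_\zeta(e_2)\ge\tfrac34N_0,\label{eq:turn}\\
|v_2|\le C\big(|S|+|S|^{1/2}|v|\big)\le C|S|^{1/2}.\label{eq:v2}
\end{gather}
\end{lemma}

\begin{proof}
The function $g(x)=\rho(x)-\rho(\zeta)-d\rho_\zeta(x-\zeta)$ is nonnegative by convexity, its first and second derivatives are bounded by $2M$ on $\bar B(z,1)$, $g(z)=\gamma(\zeta)\le|S|$ and $\nabla g(z)=\nabla\rho(z)-\nabla\rho(\zeta)$. Lemma~\ref{lem:grad} gives $|\nabla\rho(\zeta)-\nabla\rho(z)|\le2\sqrt{M|S|}$, which implies \eqref{eq:turn}. Since $\rho_j=\frac12(d\rho(e_j)-i\,d\rho(ie_j))$, we get $|\rho_1(\zeta)|\le C|S|^{1/2}$ and $|\rho_2(\zeta)|\ge\frac38N_0$. Solving $\Phi=2(\rho_1v_1+\rho_2v_2)$ for $v_2$ and using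 $|\Phi|\le3|S|$ gives \eqref{eq:v2}.
\end{proof}

\subsection{Charts with coordinates $\rho$ and $G$}
In the half-space, $\rho=x_2$ and $G=y_2-\operatorname{Im}z_2$ are coordinates, and this made the integrals computable. We want the same near every point of $E_{\tau_0}$. For a real direction $X$,
\begin{equation}\label{eq:dG}
\partial_XG=d\rho_\zeta(-iX)-H_\zeta(X,iv).
\end{equation}
For $X=ie_2$ the first term is at least $\frac34N_0$, but since $|v|$ need not be small the second term can cancel it.

\begin{example}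
Let $\rho=x_2+(x_1+y_2)^2$, $z=(0,-t)$, $\zeta=(-i/2,-t)$. At $\zeta$ we have $\nabla\rho=e_2$, $v=(-i/2,0)$, $\Phi=0$ and $S=2t$. Since $iv=e_1/2$, we get $H_\zeta(ie_2,iv)=1$, so $\partial_{y_2}G=0=\partial_{y_2}\rho$, and $(\rho,G,\zeta_1)$ is not a coordinate system at $\zeta$. But $\partial_{x_1}G=-H_\zeta(e_1,iv)=-1$, so $G$ can replace $x_1$ instead.
\end{example}

The example is typical. By Cauchy--Schwarz, $H_\zeta(ie_2,iv)$ is large only if $H_\zeta(iv,iv)$ is, and then $G$ varies in the direction $iv$, which by \eqref{eq:v2} is almost parallel to the $\zeta_1$-plane.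

\begin{lemma}\label{lem:charts}
For $\tau_0$ small enough there are constants $K,c>0$ and a finite cover of $\bar D$ by open balls of radius at most $1$ centered in $\bar D$, all independent of $z$, with the following property. On each ball $\mathcal B$ of the cover that meets $E_{\tau_0}$ there is a map $\Psi=(\rho,G,y):\mathcal B\to\mathbb{R}^4$, where $y$ is an orthogonal projection onto a real $2$-plane, such that
\begin{equation}\label{eq:bilip}
|\Psi(\zeta)-\Psi(\zeta')|\ge K^{-1}|\zeta-\zeta'|\qquad(\zeta,\zeta'\in\mathcal B),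
\end{equation}
and either (type I) $y=\zeta_1$, or (type II) $y=(s',y_2)$ with $s'$ a linear coordinate in the $\zeta_1$-plane, and $|v|\ge c$ on $\mathcal B$. The map $\Psi$ is a diffeomorphism onto its image, $dV\le K^4\,d\rho\,dG\,dy$ on $\mathcal B$, and $d\sigma\le K^3\,dG\,dy$ on $bD\cap\mathcal B$.
\end{lemma}

\begin{proof}
\emph{Jacobian at a point $\zeta^0\in E_{\tau_0}$.} All quantities are taken at $\zeta^0$. Let $c_1=N_0^2/(16M)$. By \eqref{eq:dG}, $|\partial_{x_2}G|\le M+MR_0$.

Case I: $H(iv,iv)\le c_1$. Then $|H(ie_2,iv)|\le\sqrt{Mc_1}=N_0/4$, so $\partial_{y_2}G\ge N_0/2$ by \eqref{eq:dG} and \eqref{eq:turn}. With \eqref{eq:turn} again,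
\[
\partial_{x_2}\rho\,\partial_{y_2}G-\partial_{y_2}\rho\,\partial_{x_2}G\ge\tfrac38N_0^2-C\sqrt{\tau_0}.
\]

Case II: $H(iv,iv)>c_1$. Then $|v|\ge\sqrt{c_1/M}$. Let $X=iv_1e_1=iv-iv_2e_2$. By \eqref{eq:dG}, \eqref{eq:turn} and \eqref{eq:v2},
\[
\partial_XG=d\rho(v_1e_1)-H(iv,iv)+H(iv_2e_2,iv)\le-c_1+C\sqrt{\tau_0}\le-c_1/2
\]
for $\tau_0$ small. In particular $X\ne0$. Let $\hat X=X/|X|$ and let $s'',s'$ be the coordinates along $\hat X,i\hat X$ in the $\zeta_1$-plane. As $|X|\le R_0$, we have $|\partial_{s''}G|\ge c_1/(2R_0)$, while $|\partial_{s''}\rho|\le C\sqrt{\tau_0}$. Therefore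
\[
|\partial_{x_2}\rho\,\partial_{s''}G-\partial_{s''}\rho\,\partial_{x_2}G|\ge\tfrac38N_0c_1/R_0-C\sqrt{\tau_0}.
\]
Fix $\tau_0$ so small that in both cases the lower bound is a positive constant $c_2$.

\emph{The charts.} Cover $\bar D$ by finitely many balls of radius $\eta\le1$ centered in $\bar D$; $\eta$ is chosen below. If $\mathcal B$ meets $E_{\tau_0}$, pick $\zeta^0\in\mathcal B\cap E_{\tau_0}$, and let $y=\zeta_1$ in Case I and $y=(s',y_2)$ in Case II, with the direction $\hat X$ of $\zeta^0$ kept fixed on $\mathcal B$. In the orthonormal coordinates $(x_2,y_2,x_1,y_1)$, respectively $(x_2,s'',s',y_2)$, the matrix $D\Psi(\zeta^0)$ is block triangular with diagonal blocks the $2\times2$ matrix above and the identity, so $|\det D\Psi(\zeta^0)|\ge c_2$. Because $\rho$ is $C^3$, the first and second derivatives of $\rho$ and $G=d\rho_\zeta(-iv)$ are bounded by a constant on the unit neighborhood of $\bar D$. Hence, by Cramer's rule, $\|D\Psi(\zeta^0)^{-1}\|\le K/2$ for a constant $K$, and $\|D\Psi(\zeta)-D\Psi(\zeta^0)\|\le C\eta$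 on $\mathcal B$. Choose $\eta$ with $C\eta\le1/K$ and $4\eta\le\sqrt{c_1/M}$. The second condition gives $|v|\ge\frac12\sqrt{c_1/M}$ on balls of type II. Integrating $D\Psi$ along the segment from $\zeta'$ to $\zeta$,
\[
|\Psi(\zeta)-\Psi(\zeta')|\ge|D\Psi(\zeta^0)(\zeta-\zeta')|-K^{-1}|\zeta-\zeta'|\ge(2K^{-1}-K^{-1})|\zeta-\zeta'| .
\]
This is \eqref{eq:bilip}. It implies that $\Psi$ is injective and $|D\Psi(\zeta)Y|\ge|Y|/K$ for all $Y$, so $\Psi$ is a diffeomorphism onto an open set and $\|D\Psi^{-1}\|\le K$. A linear map of norm at most $K$ multiplies $k$-dimensional volume by at most $K^k$; apply this with $k=4$ to $\Psi^{-1}$, and with $k=3$ to the parametrization $(G,y)\mapsto\Psi^{-1}(0,G,y)$ of $bD\cap\mathcal B$.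
\end{proof}

On $\bar D$ we have $|y-y(z)|\le|v|\le R_0$ and $|\rho|,|G|\le C$, so all chart variables range over bounded sets. On $E_\tau$ we have $-\tau\le\rho\le0$ and $|G|\le\tau$, and by \eqref{eq:v2} also $|y_2-\operatorname{Im}z_2|\le C\sqrt\tau$, which restricts a chart variable on balls of type II. Hence, for $\tau\le\tau_0$,
\begin{equation}\label{eq:vol}
|E_\tau|\le C\tau^2,\qquad |E_\tau\cap\mathcal B|\le C\tau^{5/2}\quad\text{if }\mathcal B\text{ is of type II}.
\end{equation}

\subsection{Tangential curvature is small in the mean}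
With $|\bar\partial S|\le C|v|$ and $|E_\tau|\le C\tau^2$ alone, each dyadic shell $|S|\approx2^{-j}$ contributes a constant to $I_3$, and the sum diverges. Any additional power of $\tau$ suffices. It cannot come from a pointwise bound on $\bar\partial S$: for $\rho=x_2+x_1^2$ and $z=(0,-t)$ we have $\bar\partial S=\bar v_1\,d\bar\zeta_1$. But here $\gamma=x_1^2$, so $E_\tau\subset\{|x_1|\le\sqrt\tau\}$ is thinner than in the half-space. The next lemma captures this trade-off: either $\rho$ is nearly flat in $\zeta_1$, or $E_\tau$ is thin. Let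
\[
M_1(\zeta)=H_\zeta(e_1,e_1)+H_\zeta(ie_1,ie_1)=\Delta_{\zeta_1}\rho(\zeta)\ge0 .
\]

\begin{lemma}\label{lem:mean}
$\displaystyle\int_{E_\tau}M_1^{1/2}\,dV\le C\tau^{17/8}$ for $0<\tau\le\tau_0$.
\end{lemma}

\begin{proof}
Let $E_\tau\neq\emptyset$, so that $|\rho(z)|\le\tau$. On balls of type II use $M_1\le2M$ and \eqref{eq:vol}. Let $\mathcal B$ be of type I. We compare $\rho$ with its restriction to the complex tangent line through $z$: let $\psi(\xi)=\rho(\xi,z_2)-\rho(z)$ for $\xi\in\mathbb{C}$. It is convex, and $\psi(z_1)=0$, $\nabla\psi(z_1)=0$ by the choice of coordinates, so $\psi\ge0$. If $\zeta\in E_\tau$, the points $\zeta$ and $(\zeta_1,z_2)$ are at distance $|v_2|\le C\sqrt\tau$, so by the bounds on the third and the first derivatives of $\rho$,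
\[
M_1(\zeta)\le\Delta\psi(\zeta_1)+C\sqrt\tau,\qquad \psi(\zeta_1)\le\rho(\zeta)+C\sqrt\tau+\tau\le C_2\sqrt\tau .
\]
Thus $\zeta_1$ lies in the compact convex set $\Sigma=\{\xi:|\xi-z_1|\le R_0,\ \psi(\xi)\le C_2\sqrt\tau\}$. By Lemma~\ref{lem:grad}, applied to $\psi$ on unit discs centered in $\Sigma$, we have $|\nabla\psi|\le C\tau^{1/4}$ on $\Sigma$. A horizontal line meets $\Sigma$ in a segment or not at all, and the integral of $\partial_{x_1}^2\psi$ over the segment is a difference of two values of $\partial_{x_1}\psi$ at points of $\Sigma$. The lines that meet $\Sigma$ have heights in an interval of length $2R_0$. Treating $\partial_{y_1}^2\psi$ with vertical lines in the same way, we obtain $\int_\Sigma\Delta\psi\,d\lambda\le8R_0\max_\Sigma|\nabla\psi|\le C\tau^{1/4}$. In the chart $\Psi=(\rho,G,\zeta_1)$,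
\[
\int_{E_\tau\cap\mathcal B}M_1\,dV\le K^4\cdot2\tau^2\int_\Sigma\big(\Delta\psi+C\sqrt\tau\big)\,d\lambda\le C\tau^{9/4}.
\]
By the Cauchy--Schwarz inequality and \eqref{eq:vol}, $\int_{E_\tau\cap\mathcal B}M_1^{1/2}dV\le C(\tau^{9/4}\tau^2)^{1/2}=C\tau^{17/8}$. Sum over the finitely many balls.
\end{proof}

\section{The three integrals}\label{sec:three}

Fix $z\in D$. Each integral is split into the part where $|S|>\tau_0$ and the part over $E_{\tau_0}$. If $E_{\tau_0}$ is empty there is only the first part; otherwise Section~\ref{sec:geom} applies, and $E_{\tau_0}$ is covered by a bounded number of balls of type I and II.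

\subsection{The integral $I_2$}
Where $|S|>\tau_0$, use $\int_D|v|^{-2}dV\le C$. On a ball of type II we have $|v|\ge c$, so by \eqref{eq:S} and Lemma~\ref{lem:charts} the integral over $\mathcal B\cap D$ is at most $C\iint_{|\rho|,|G|\le C}(|\rho|+|G|)^{-1}d\rho\,dG\le C$. On a ball of type I the bound $|v|^{-2}\le|v_1|^{-2}$ is just too weak, since $|v_1|^{-2}$ is not integrable in the plane. We shift part of the singularity to $G$: from $|G|\le M|v|$ we get $|v|^{-2}\le C|v_1|^{-3/2}|G|^{-1/2}$, so the integral over $\mathcal B\cap D$ is at most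
\[
C\int_{|v_1|\le R_0}\frac{d\lambda(v_1)}{|v_1|^{3/2}}\iint_{|\rho|,|G|\le C}\frac{d\rho\,dG}{|G|^{1/2}(|\rho|+|G|)}\le C\int_{|G|\le C}\frac{\log(1+C/|G|)}{|G|^{1/2}}\,dG\le C .
\]

\subsection{The integral $I_3$}
Where $|S|>\tau_0$ the integrand is at most $C\tau_0^{-2}$, as $|\bar\partial S|\le C|v|$. On $E_{\tau_0}$, note that $\rho_{\bar1\bar k}=\frac14(\partial_{x_1}+i\partial_{y_1})(\partial_{x_k}+i\partial_{y_k})\rho$ is a combination of numbers $H_\zeta(X,Y)$ with $X\in\{e_1,ie_1\}$ and $|Y|=1$, so $|\rho_{\bar1\bar k}|\le CM_1^{1/2}$ by Cauchy--Schwarz for $H_\zeta$. By \eqref{eq:dbarS} and \eqref{eq:v2},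
\[
\frac{|\bar\partial S|}{|v|\,|S|^2}\le C\,\frac{|v_1|M_1^{1/2}+|v_2|}{|v|\,|S|^2}\le C\Big(\frac{M_1^{1/2}}{|S|^2}+\frac1{|v|\,|S|}+\frac1{|S|^{3/2}}\Big).
\]
The middle term is at most $R_0|v|^{-2}|S|^{-1}$ and is covered by $I_2$. For the others, since $S\ne0$ on $\bar D$, the set $E_{\tau_0}$ is the union of the shells $\{\tau_{j+1}<|S|\le\tau_j\}\subset E_{\tau_j}$ with $\tau_j=2^{-j}\tau_0$, $j\ge0$. By Lemma~\ref{lem:mean} the first term integrates to at most $C\sum_j\tau_j^{-2}\tau_j^{17/8}\le C$, and by \eqref{eq:vol} the third to at most $C\sum_j\tau_j^{-3/2}\tau_j^2\le C$.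

\subsection{The integral $I_1$}
In the half-space $\operatorname{Re}\Phi$ was constant along the $G$-lines, and we integrated a Poisson kernel. In general it varies, and a Lipschitz bound on it is not enough: for $R=\varepsilon+|G|$ we have $R/(R^2+G^2)\ge1/(2R)$, with integral $\frac12\log(1+1/\varepsilon)$ over $[0,1]$. What saves the estimate is that the \emph{square root} of $\operatorname{Re}\Phi$ is Lipschitz.

\begin{lemma}\label{lem:poisson}
Let $\Gamma\subset[-l,l]$ be measurable and let $g:\Gamma\to(0,\infty)$ be Lipschitz with constant $\Lambda>0$. Then $\displaystyle\int_\Gamma\frac{g(x)^2}{g(x)^4+x^2}\,dx\le9\pi+18\Lambda^2l$.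
\end{lemma}

\begin{proof}
Let $\Gamma\ne\emptyset$. McShane's extension $x\mapsto\inf_{x'\in\Gamma}(g(x')+\Lambda|x-x'|)$ is nonnegative and $\Lambda$-Lipschitz on $\mathbb{R}$ and agrees with $g$ on $\Gamma$; call it $g$, and let $g_0=g(0)$. If $|x|\le g_0/(2\Lambda)$ and $g_0>0$, then $g_0/2\le g(x)\le3g_0/2$, so the integrand is at most $\frac94g_0^2/(g_0^4/16+x^2)$, whose integral over $\mathbb{R}$ is $\frac94g_0^2\cdot4\pi/g_0^2=9\pi$; if $g_0=0$, this range of $x$ is a single point. If $|x|>g_0/(2\Lambda)$, then $g(x)\le g_0+\Lambda|x|\le3\Lambda|x|$, so the integrand is at most $9\Lambda^2$, on a set of measure at most $2l$.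
\end{proof}

On $bD$ we have $|\Phi|=|S|$. Where $|S|>\tau_0$ the integrand of $I_1$ is at most $\tau_0^{-1}|v|^{-1}$, and $\int_{bD}|v|^{-1}d\sigma\le C$: the boundary is a finite union of graphs with bounded slope over bounded subsets of hyperplanes, and on each graph $|v|$ is at least the distance in $\mathbb{R}^3$ between the projections of $\zeta$ and $z$.

For the rest, let $R(\zeta)=\gamma(\zeta)-\rho(z)=d\rho_\zeta(v)-\rho(\zeta)$. This extension of $\operatorname{Re}\Phi|_{bD}$ satisfies $R\ge|\rho(z)|>0$ on all of $\mathbb{C}^2$, because $\rho$ is convex on all of $\mathbb{C}^2$; and since $\rho$ is $C^3$, its first and second derivatives are bounded by a constant on the unit neighborhood of $\bar D$. Lemma~\ref{lem:grad} gives $|\nabla R|\le C\sqrt R$ on $\bar D$, that is, $|\nabla\sqrt R|\le C$, so $\sqrt R$ is Lipschitz on the convex set $\bar D$ with a constant independent of $z$. Let $\mathcal B$ be a ball of type I or II, fix $y$, and let $\Gamma_y$ be the open set of those $G$ with $(0,G,y)\in\Psi(\mathcal B)$; these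 points parametrize a part of $bD\cap\mathcal B$, so $\Gamma_y\subset[-C,C]$. By \eqref{eq:bilip}, $G\mapsto\sqrt R(\Psi^{-1}(0,G,y))$ is Lipschitz on $\Gamma_y$ with a uniform constant. As $|\Phi|^2=R^2+G^2$ on $bD$, Lemma~\ref{lem:poisson} gives
\[
\int_{\Gamma_y}\frac{\operatorname{Re}\Phi}{|\Phi|^2}\,dG\le C\qquad\text{for every }y .
\]
Now use $d\sigma\le K^3dG\,dy$. On balls of type I, $|v|^{-1}\le|\zeta_1-z_1|^{-1}$ depends only on $y=\zeta_1$ and is integrable over $|\zeta_1-z_1|\le R_0$. On balls of type II, $|v|^{-1}\le C$ and $y$ ranges over a bounded set. Thus $I_1\le C$.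

\begin{proof}[Proof of Theorem~\ref{thm:Linf}]
Let $f\in L^\infty_{0,1}(D)$ be $\bar\partial$-closed; it lies in $L^1_{0,1}(D)$. Take $f^{(j)}\to f$ in $L^1_{0,1}(D)$ as in Lemma~\ref{lem:approx}, with $\|f^{(j)}\|_\infty\le\|f\|_\infty$. By Lemma~\ref{lem:henkin}, Proposition~\ref{prop:three} and the bounds of this section there are $u^{(j)}$ with $\bar\partial u^{(j)}=f^{(j)}$ and $\|u^{(j)}\|_\infty\le C\|f\|_\infty$. Since $L^\infty(D)$ is the dual of the separable space $L^1(D)$, a subsequence converges weak-$*$ to some $u$ with $\|u\|_\infty\le C\|f\|_\infty$. Both sides of $\bar\partial u^{(j)}=f^{(j)}$ converge in the sense of distributions, so $\bar\partial u=f$.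
\end{proof}

\section{Continuous data, and a domain without gain}\label{sec:compl}

\subsection{Solutions in $C(\bar D)$}
A weak-$*$ limit does not preserve continuity. For $f$ continuous on $\bar D$ the approximations converge uniformly, and we can instead sum a series of small corrections, each solved on a domain slightly larger than $D$.

\begin{proof}[Proof of Theorem~\ref{thm:cont}]
Let $C$ be the constant of Theorem~\ref{thm:Linf} for $D$, let $0\in D$ and $f\not\equiv0$. First, Theorem~\ref{thm:Linf} holds on $D_t$, $\frac12<t<1$, with constant $2C$: if $g$ is bounded and $\bar\partial$-closed on $D_t$, solve $\bar\partial\tilde u=t^{-1}g(\cdot/t)$ on $D$ and take $\tilde u(t\,\cdot)$. If $g$ is smooth, this solution differs from the smooth solution of \cite[Cor.~4.2.6]{hormander} by a holomorphic function, so it is smooth on $D_t\supset\bar D$ after a change on a null set.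

Let $m(\eta)$ be the supremum of $|f_k(x)-f_k(x')|$ over $k=1,2$ and $x,x'\in\bar D$ with $|x-x'|\le\eta$; it tends to $0$ with $\eta$. Choose $\eta_1>\eta_2>\cdots>0$ with $\eta_j\le2^{-j-1}$ and $2m\big((2R_0+2)\eta_j\big)\le2^{-j-1}\|f\|_\infty$. Choose $r_1<t_1<r_2<t_2<\cdots<1$ with $1-r_j\le\eta_j$, and $\varepsilon_j\le\eta_j$ with $0<\varepsilon_j<\operatorname{dist}(D_{t_j},bD_{r_j})$. Let $f^{(j)}=f^{r_j,\varepsilon_j}$, which is smooth and $\bar\partial$-closed on $D_{t_j}\supset D_{t_{j+1}}$. For $x\in D_{t_{j+1}}$ we have $|x|\le2R_0$, so for $|y|\le1$ the points $r_j(x-\varepsilon_jy)$ and $r_{j+1}(x-\varepsilon_{j+1}y)$ of $D$ are at distance at most $2R_0\eta_j+2\eta_j$. By \eqref{eq:moll},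
\[
\|f^{(j+1)}-f^{(j)}\|_{L^\infty_{0,1}(D_{t_{j+1}})}\le\eta_j\|f\|_\infty+2m\big((2R_0+2)\eta_j\big)\le2^{-j}\|f\|_\infty .
\]
Solve $\bar\partial u^{(0)}=f^{(1)}$ on $D_{t_1}$ and $\bar\partial u^{(j)}=f^{(j+1)}-f^{(j)}$ on $D_{t_{j+1}}$, with smooth solutions bounded by $2C\,2^{-j}\|f\|_\infty$, $j\ge0$. The series $u=\sum_{j\ge0}u^{(j)}$ converges uniformly on $\bar D$, so $u\in C(\bar D)$ and $\|u\|_\infty\le4C\|f\|_\infty$. Its partial sums solve $\bar\partial(\cdot)=f^{(j+1)}$, and $f^{(j+1)}\to f$ in $L^1_{0,1}(D)$ by Lemma~\ref{lem:approx}; hence $\bar\partial u=f$.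
\end{proof}

\subsection{A boundary containing discs}
If $D$ contains a family of discs $\{|z_1|<1\}\times\{z_2\}$ with $z_2$ approaching the boundary, then for $f=g(z_2)\,d\bar z_1$ with $g$ holomorphic, $g(z_2)$ can be recovered by integrating any solution around a circle in the disc. So no solution is better than $g$.

\begin{proof}[Proof of Proposition~\ref{prop:nogain}]
Let $h\in C^\infty(\mathbb{R})$ be convex with $h=0$ on $(-\infty,1]$ and $h>0$ on $(1,\infty)$. Write $z_2=x_2+iy_2$ and let $D=\{\rho<0\}$,
\[
\rho=h(|z_1|^2)+h(y_2^2)+\tfrac14(x_2-2)^2-1 .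
\]
The function $\rho$ is smooth, and convex because $h$ is convex and nondecreasing. It tends to $\infty$ at infinity, since $h$ grows at least linearly. So $D$ is bounded and convex. A critical point of a convex function is a minimum, and $\min\rho=-1$, so $\nabla\rho\ne0$ on $bD$ and $bD$ is smooth. On $D$ we have $(x_2-2)^2<4$, hence $x_2>0$; and $D\supset\{|z_1|<1\}\times U$ with $U=\{|z_2|<1,\ x_2>0\}$, because both $h$-terms vanish there and $0<x_2<1$.

Let $g$ be holomorphic in $\{x_2>0\}$ and $f=g(z_2)\,d\bar z_1=\bar\partial(\bar z_1g(z_2))$; this form is smooth and $\bar\partial$-closed. If $u\in L^1(D)$ solves $\bar\partial u=f$, then after a change on a null set $u=\bar z_1g(z_2)+F$ with $F$ holomorphic in $D$. For $z_2\in U$ and $0<t<1$, Cauchy's theorem for $F(\cdot,z_2)$ and $\bar z_1=t^2/z_1$ on $|z_1|=t$ give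
\begin{equation}\label{eq:circle}
\int_{|z_1|=t}u(z_1,z_2)\,dz_1=2\pi i\,t^2g(z_2).
\end{equation}

(i) Let $1\le p<r\le\infty$ and choose $s>0$ with $2/r\le s<2/p$, where $2/\infty=0$. Take $g=z_2^{-s}$, principal branch. Then $f\in L^p_{0,1}(D)$, because $ps<2$. Suppose $u\in L^r(D)$ is a solution. Taking absolute values in \eqref{eq:circle} and integrating over $0<t<1$,
\[
\tfrac{2\pi}3|z_2|^{-s}\le\int_{|z_1|<1}|u(z_1,z_2)|\,d\lambda(z_1)\qquad(z_2\in U).
\]
By H\"older's inequality and Fubini's theorem the right side is in $L^r(U)$, so $|z_2|^{-s}\in L^r(U)$. For $r=\infty$ this is false since $s>0$, and for $r<\infty$ it is false since $rs\ge2$.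

(ii) Take $g=z_2^{\,i}=e^{i\log z_2}$, principal branch; $|g|=e^{-\arg z_2}\le e^{\pi/2}$, so $f$ is bounded. If $u\in C(\bar D)$ were a solution, the left side of \eqref{eq:circle} with $t=\frac12$ would have a limit as $z_2=x\to0^+$ along the real axis. But $x^i=e^{i\log x}$ has no limit as $x\to0^+$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{hormander}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\bibitem{problem}
\emph{On $\bar\partial$-problems on (pseudo)-convex domains}, \texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp31/bcp31130.pdf}.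

\bibitem{stein}
Stein, \emph{Singular Integrals and Differentiability Properties of Functions}.

\end{thebibliography}
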